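# A coaction on $\mathbb C^2$ that is not nondegenerate

## 1. Gradings by a finite group

Let $G=\{e,s\}$ be the group with two elements. Its group $C^*$-algebra is $C^*(G)=\mathbb Ce+\mathbb Cs$ with $s=s^*$ and $s^2=e$. The comultiplication is the homomorphism $\delta_G$ with $\delta_G(e)=e\otimes e$ and $\delta_G(s)=s\otimes s$. Let $A=\mathbb C^2=\mathbb Ce_0\oplus\mathbb Ce_1$ and $z=e_0-e_1$, so that $A=\mathbb C1+\mathbb Cz$ and $z^2=1$. Declare $1$ to be of degree $e$ and $z$ of degree $s$, and record this in the map
$$\delta:A\to A\otimes C^*(G),\qquad \delta(1)=1\otimes e,\quad \delta(z)=z\otimes s .$$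
Since $(z\otimes s)^2=1\otimes e$, this is a $*$-homomorphism. It is injective. Applying it twice gives $(\delta\otimes\mathrm{id})\delta(z)=z\otimes s\otimes s=(\mathrm{id}\otimes\delta_G)\delta(z)$, which says that the degree of a homogeneous element is well defined. Finally, $\delta(z)(1\otimes s)=z\otimes e$ and $\delta(z)(1\otimes e)=z\otimes s$, and likewise for $1$. Therefore the products $\delta(a)(1\otimes b)$ span all of $A\otimes C^*(G)$.

Was the last property an accident? Let $G$ be any finite group, $A$ any $C^*$-algebra, and $\delta:A\to A\otimes C^*(G)$ any injective homomorphism with $(\delta\otimes\mathrm{id})\delta=(\mathrm{id}\otimes\delta_G)\delta$, where $\delta_G(t)=t\otimes t$. The elements of $G$ are a basis of $C^*(G)$, so we can write $\delta(a)=\sum_t a_t\otimes t$ with unique $a_t\in A$. The identity reads $\sum_t\delta(a_t)\otimes t=\sum_t a_t\otimes t\otimes t$, and comparing coefficients gives $\delta(a_t)=a_t\otimes t$. Hence $\delta(\sum_ta_t)=\sum_t a_t\otimes t=\delta(a)$, and injectivity gives $a=\sum_ta_t$. Now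
$$a\otimes r=\sum_t a_t\otimes r=\sum_t\delta(a_t)(1\otimes t^{-1}r)\qquad(r\in G),$$
so the products $\delta(a)(1\otimes b)$ always span $A\otimes C^*(G)$.

The argument has one step that needs finiteness: an element is the sum of its homogeneous components. For an infinite discrete group there are infinitely many components, and nothing obvious makes their sum converge to $a$, or even says that $a$ is in the closed span of homogeneous elements. For a nondiscrete group there are no components at all. So we ask whether the spanning property still follows, for every locally compact group, from the other axioms.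

## 2. Coactions and two kinds of nondegeneracy

Throughout, homomorphisms are $*$-homomorphisms, representations of groups are strongly continuous and unitary, inner products are linear in the first variable, and $\otimes$ is the minimal tensor product of $C^*$-algebras. Let $G$ be a locally compact group with left Haar measure, and let $B:=C^*(G)$ be its full group $C^*$-algebra, with the canonical map $G\to M(B)$, $s\mapsto s$.

We use the following textbook facts. A homomorphism $\varphi:C\to M(D)$ is *nondegenerate* if $\overline{\operatorname{span}}\,\varphi(C)D=D$. It then extends uniquely to a unital homomorphism $M(C)\to M(D)$, denoted by the same letter, which is injective if $\varphi$ is. If $\varphi:C\to M(D)$ and $\psi:C'\to M(D')$ are nondegenerate, so is $\varphi\otimes\psi:C\otimes C'\to M(D\otimes D')$. Strictly continuous homomorphisms from $G$ to the unitary group of $M(D)$ correspond to nondegenerate homomorphisms $B\to M(D)$ (the integrated forms). In particular two nondegenerate homomorphisms on $B$ that agree on $G$ are equal. A closed ideal $L$ of $D$ is also an ideal of $M(D)$: if $(l_i)$ is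 an approximate unit of $L$, $m\in M(D)$ and $y\in L$, then $my=\lim (ml_i)y\in L$, because $ml_i\in D$.

The comultiplication $\delta_G:B\to M(B\otimes B)$ is the integrated form of $s\mapsto s\otimes s$. Let $\varepsilon:B\to\mathbb C$ be the trivial representation. Checking on $s\in G$ we get
$$(\delta_G\otimes\mathrm{id})\delta_G=(\mathrm{id}\otimes\delta_G)\delta_G,\qquad(\varepsilon\otimes\mathrm{id})\delta_G=\mathrm{id}=(\mathrm{id}\otimes\varepsilon)\delta_G ,$$
so $\delta_G$ is injective, also on $M(B)$.

For $C^*$-algebras $A$ and $D$ put
$$\widetilde M(A\otimes D)=\{m\in M(A\otimes D): m(1\otimes D)\cup(1\otimes D)m\subseteq A\otimes D\}.$$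
If $D$ is unital (for $D=B$: if $G$ is discrete), then $\widetilde M(A\otimes D)=A\otimes D$. If $A$ is unital, $a\otimes m\in\widetilde M(A\otimes D)$ for all $a\in A$, $m\in M(D)$, since $(a\otimes m)(1\otimes d)=a\otimes md$. If $A$ is not unital and $D\neq0$, then $1\otimes1\notin\widetilde M(A\otimes D)$: otherwise $1\otimes d\in A\otimes D$, and slicing by a functional $g$ with $g(d)=1$ would give $1\in A$.

**Definition.** A *coaction* $(A,\delta)$ of $G$ is an injective homomorphism $\delta:A\to\widetilde M(A\otimes B)$, nondegenerate as a homomorphism into $M(A\otimes B)$, that is, $\overline{\operatorname{span}}\,\delta(A)(A\otimes B)=A\otimes B$, such that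
$$(\delta\otimes\mathrm{id})\circ\delta=(\mathrm{id}\otimes\delta_G)\circ\delta,\tag{1}$$
$$\overline{\operatorname{span}}\,\delta(A)(1\otimes B)=A\otimes B.\tag{2}$$

Condition (2) is called *nondegeneracy of the coaction*. It makes sense because $\delta$ maps into $\widetilde M(A\otimes B)$. Multiplying (2) on the right by $A\otimes1$ shows that it implies nondegeneracy as a homomorphism. We say that $(A,\delta)$ satisfies the *standing hypotheses* if all requirements except possibly (2) hold. **The problem is whether the standing hypotheses imply (2).** Call $G$ **good** if they do, for every $A$ and $\delta$. By Section 1, finite groups are good.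

**Example.** $(B,\delta_G)$ is a coaction. Indeed, for $f,g\in C_c(G)$,
$$\delta_G(f)(1\otimes g)=\iint f(s)g(t)\,s\otimes st\,ds\,dt=\iint f(s)g(s^{-1}t)\,s\otimes t\,ds\,dt .\tag{3}$$
The integrated form of $(s,t)\mapsto s\otimes t$ is contractive on $L^1(G\times G)$ and maps the dense subspace $L^1(G)\odot L^1(G)$ into $B\otimes B$, so (3) lies in $B\otimes B$. Hence $\delta_G(B)(1\otimes B)\subseteq B\otimes B$, and $(1\otimes B)\delta_G(B)\subseteq B\otimes B$ by taking adjoints. Since $F(s,t)\mapsto F(s,s^{-1}t)$ is an isometric bijection of $L^1(G\times G)$, the elements (3) span a dense subspace, which is (2).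

The answer will be that (2) is not redundant. Sections 3 and 4 give a counterexample with $A=\mathbb C^2$ and $G=SL_3(\mathbb R)$. The remaining sections characterize the good groups in terms of ideals of $C^*(G)$.

## 3. Coactions on $\mathbb C^2$ from group-like projections

On $A=\mathbb C$, nondegeneracy forces the projection $\delta(1)=1\otimes q$ to satisfy $qB=B$, so $q=1$ and (2) holds. The smallest algebra worth trying is $A=\mathbb C^2$, and the simplest formula is
$$\delta(1)=1\otimes1,\qquad\delta(e_1)=e_1\otimes p,\tag{4}$$
with a projection $p\in M(B)$. This is a unital homomorphism into $\widetilde M(A\otimes B)$, so it is nondegenerate as a homomorphism. It is injective if and only if $p\ne0$, since $\delta(e_0)=e_0\otimes1+e_1\otimes(1-p)$ is never $0$. On $e_1$ the two sides of (1) are $e_1\otimes p\otimes p$ and $e_1\otimes\delta_G(p)$, so (1) means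
$$\delta_G(p)=p\otimes p.\tag{5}$$
What about (2)? We have
$$\operatorname{span}\delta(A)(1\otimes B)=1\otimes B+e_1\otimes pB=\{e_0\otimes b'+e_1\otimes(b'+c):b'\in B,\ c\in pB\},$$
which is closed because $pB$ is. It equals $A\otimes B$ if and only if $pB=B$, that is, $p=1$. So *a projection $p\ne0,1$ in $M(C^*(G))$ satisfying (5) gives a counterexample.* Let us look for one.

*Finite $G$.* Write $p=\sum_sc_ss$. Then (5) says $c_sc_t=0$ for $s\ne t$ and $c_s^2=c_s$, so $p=0$ or $p=s$ for one $s\in G$. A projection $s=s^2$ must be $e=1$. No luck, as Section 1 predicts.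

*Abelian $G$.* Here $B=C_0(\widehat G)$, $M(B)=C_b(\widehat G)$ and $\delta_G(\varphi)(\chi,\psi)=\varphi(\chi\psi)$. So $p=1_E$ for a clopen set $E$, and (5) says that $\chi\psi\in E$ if and only if $\chi\in E$ and $\psi\in E$. If $\chi\in E$, then for every $\psi$ we have $\psi\cdot(\psi^{-1}\chi)\in E$, so $\psi\in E$. Thus $p=0$ or $p=1$.

*Projections onto invariant vectors.* A sensible candidate is a $p$ for which $\pi(p)$ is the projection onto the $G$-invariant vectors in every representation $\pi$. For compact $G$ it exists: $p=\int_Gs\,ds$ with normalized Haar measure. Condition (5) then says that the invariant vectors of $\pi\otimes\sigma$ come from invariant vectors of $\pi$ and of $\sigma$. For $G=\{e,s\}$ and $\sigma$ the sign representation this fails: $\sigma$ has no nonzero invariant vectors, while $\sigma\otimes\sigma$ is trivial. Correspondingly $\delta_G(p)=\frac12(e\otimes e+s\otimes s)$ is not $p\otimes p=\frac14(e+s)\otimes(e+s)$. In general, for a nontrivial finite-dimensional irreducible $\sigma$, the representation $\sigma\otimes\overline\sigma$ has a nonzero invariant vector, corresponding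 to the identity operator.

So two things are needed: the projection onto the invariant vectors should come from an element of $C^*(G)$, and $G$ should have no nontrivial finite-dimensional representations. The first is what property (T) provides. We shall see that the second is enough to remove the obstruction just found.

## 4. Property (T) produces a group-like projection

Recall that a representation $\pi$ of $G$ *weakly contains* $\varepsilon$ if $\ker\pi\subseteq\ker\varepsilon$ in $C^*(G)$. Equivalently, for every compact $K\subseteq G$ and $\eta>0$ there is a unit vector $\xi$ with $\|\pi(s)\xi-\xi\|<\eta$ for $s\in K$. The group has *Kazhdan's property (T)* if every representation weakly containing $\varepsilon$ has a nonzero invariant vector. Compact groups have (T): if $\|\pi(s)\xi-\xi\|<1$ for all $s\in G$ with $\|\xi\|=1$, then $\int\pi(s)\xi\,ds$ is invariant and nonzero. The group $\mathbb Z$ does not: in $\ell^2(\mathbb Z)$ the vectors $n^{-1/2}1_{\{1,\dots,n\}}$ are almost invariant, but no nonzero vector is invariant.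

Let $\lambda$ be the left regular representation of $G$ on $L^2(G)$.

**Theorem A.** Let $G$ be a noncompact locally compact group with Kazhdan's property (T), all of whose finite-dimensional unitary representations are trivial (for instance $SL_3(\mathbb R)$). Then there is a nonzero projection $p\in C^*(G)$ with $\delta_G(p)=p\otimes p$. Write $A=\mathbb C^2=\mathbb Ce_0\oplus\mathbb Ce_1$ and define
$$\delta:A\to M(A\otimes C^*(G)),\qquad\delta(1)=1\otimes1,\quad\delta(e_1)=e_1\otimes p.$$
Then $\delta$ is an injective homomorphism into $\widetilde M(A\otimes C^*(G))$, is nondegenerate as a homomorphism, and satisfies (1), but does not satisfy (2).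

**Step 1: $SL_3(\mathbb R)$ satisfies the hypotheses.** This step makes sure that the theorem is not empty. The group is noncompact and has (T) (Kazhdan; Bekka–de la Harpe–Valette, *Kazhdan's Property (T)*, Thm 1.4.15). Let $\pi:SL_3(\mathbb R)\to U(n)$ be continuous. For $i\neq j$ let $e_{ij}(x)$ be the elementary matrix with entry $x$ at position $(i,j)$, let $k$ be the third index, and let $d$ be the diagonal matrix with entries $a,1,a^{-1}$ at positions $i,j,k$, where $a>0$. Then $d\,e_{ij}(x)\,d^{-1}=e_{ij}(ax)$. Hence
$$\operatorname{tr}\pi(e_{ij}(x))=\operatorname{tr}\pi(e_{ij}(ax))\to\operatorname{tr}\pi(1)=n\qquad(a\to0).$$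
A unitary $n\times n$ matrix of trace $n$ has all eigenvalues equal to $1$, so it is $1$. Thus $\pi(e_{ij}(x))=1$, and since the $e_{ij}(x)$ generate $SL_3(\mathbb R)$, $\pi$ is trivial.

**Step 2: constructing $p$.** This step turns (T) into an element of $C^*(G)$. Let $\pi_u:B\to B(H)$ be the universal representation. Let $H_0$ be the space of $G$-invariant vectors, $P$ the projection onto it, $H_1=H_0^\perp$, and $\pi_1=\pi_u|_{H_1}$. By construction $\pi_1$ has no nonzero invariant vectors, so by (T) it does not weakly contain $\varepsilon$. This means that the closed ideal $L=\ker\pi_1$ is not contained in $\ker\varepsilon$. Let $x\in L$. On $H_1$ the operator $\pi_u(x)$ is $0$, and on $H_0$, where $G$ acts trivially, it is $\varepsilon(x)$. So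
$$\pi_u(x)=\varepsilon(x)P\qquad(x\in L).$$
As $\pi_u$ is faithful, $\varepsilon$ is injective on $L$, so $L$ is one-dimensional. Let $p\in L$ be the element with $\varepsilon(p)=1$. Then $\pi_u(p)=P$, so $p$ is a nonzero projection.

**Step 3: what $p$ does in an arbitrary representation.** We need this for $\lambda$ and for tensor products. Since $\pi_u(s)P=P=P\pi_u(s)$, we have $sp=p=ps$ in $M(B)$, and integrating, $bp=pb=\varepsilon(b)p$ for $b\in B$. In particular $pB=\mathbb Cp$. For any representation $\pi$, $\pi(s)\pi(p)=\pi(p)$ shows that $\pi(p)$ has range in the invariant vectors, and $\pi(p)\xi=\varepsilon(p)\xi=\xi$ for invariant $\xi$. So $\pi(p)$ is the projection onto the invariant vectors of $\pi$. An invariant vector in $L^2(G)$ is constant almost everywhere, and $G$ has infinite Haar measure because it is noncompact. Hence $\lambda(p)=0$. As $\lambda\ne0$, we get $B\ne\mathbb Cp$.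

**Step 4: $\delta_G(p)=p\otimes p$.** Here the hypothesis on finite-dimensional representations enters. The representation $\pi_u\otimes\pi_u$ of $B\otimes B$ on $H\otimes H$ is faithful and nondegenerate, so its extension to $M(B\otimes B)$ is faithful. Composed with $\delta_G$ it is the integrated form of $s\mapsto\pi_u(s)\otimes\pi_u(s)$. By Step 3 it maps $\delta_G(p)$ to the projection onto the invariant vectors of $H\otimes H$, whereas it maps $p\otimes p$ to $P\otimes P$. So we must show that the invariant vectors of $H\otimes H$ are exactly those of $H_0\otimes H_0$. The inclusion $\supseteq$ is clear.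

Identify $\zeta\in H\otimes H$ with a Hilbert–Schmidt operator $T_\zeta:\overline H\to H$, where $T_{\xi\otimes\eta}(\overline\kappa)=\langle\eta,\kappa\rangle\xi$. From
$$\langle\pi_u(s)\eta,\kappa\rangle\,\pi_u(s)\xi=\pi_u(s)\,T_{\xi\otimes\eta}\big(\overline{\pi_u(s)^{-1}\kappa}\big)$$
we see that $\zeta$ is invariant if and only if $T=T_\zeta$ intertwines $\overline{\pi_u}$ and $\pi_u$. Suppose it does. Then $TT^*$ is compact, positive, and commutes with $\pi_u(G)$. Its eigenspaces for nonzero eigenvalues are finite-dimensional and $G$-invariant, so by hypothesis $G$ acts trivially on them, and they lie in $H_0$. They span a dense subspace of $\overline{\operatorname{ran}}\,T$. Hence $PT=T$, which says $(P\otimes1)\zeta=\zeta$. Likewise $T^*T$ is compact, positive, and commutes with $\overline{\pi_u}(G)$. Its eigenspaces for nonzero eigenvalues carry finite-dimensional unitary representations, which are trivial, so these eigenspaces lie in $\overline{H_0}$, and they span a dense subspace of $(\ker T)^\perp$. Hence $T(\overline\kappa)=T(\overline{P\kappa})$ for all $\kappa$. Since $T_{\xi\otimes P\eta}(\overline\kappa)=T_{\xi\otimes\eta}(\overline{P\kappa})$,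 this says $(1\otimes P)\zeta=\zeta$. Together, $\zeta=(P\otimes P)\zeta\in H_0\otimes H_0$.

**Step 5: the hypotheses on $\delta$ hold and (2) fails.** This collects the checks of Section 3. The element $e_1\otimes p\in A\otimes B$ is a projection below $1\otimes1$, so $\delta$ is a unital homomorphism. It maps into $\widetilde M(A\otimes B)$ because $1\otimes1$ and $e_1\otimes p$ lie there. The ideals of $\mathbb C^2$ are $0,\mathbb Ce_0,\mathbb Ce_1,\mathbb C^2$, and $\delta(e_1)=e_1\otimes p\ne0$, $\delta(e_0)=e_0\otimes1+e_1\otimes(1-p)\ne0$, so $\delta$ is injective. As $\delta(1)=1\otimes1$, we have $\delta(A)(A\otimes B)=A\otimes B$. Condition (1) is trivial on $1$, and on $e_1$ it reads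
$$(\delta\otimes\mathrm{id})(e_1\otimes p)=e_1\otimes p\otimes p=e_1\otimes\delta_G(p)=(\mathrm{id}\otimes\delta_G)(e_1\otimes p).$$
Finally, since $pB=\mathbb Cp$,
$$\operatorname{span}\delta(A)(1\otimes B)=1\otimes B+\mathbb C\,(e_1\otimes p),$$
which is closed, being a closed subspace plus a finite-dimensional one. If it were $A\otimes B$, then for each $b\in B$ we could write $e_1\otimes b=1\otimes b'+c\,e_1\otimes p$. The $e_0$-component gives $b'=0$, hence $b=cp$. This would give $B=\mathbb Cp$, which Step 3 excludes. $\blacksquare$

So **(2) is not redundant**. By the computation at the start of Section 3, the dimension of $A$ is minimal.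

**Remark.** $G$ can be discrete. There are infinite finitely presented simple groups with (T) (Caprace–Rémy, *Invent. Math.* 176 (2009)). The kernel of a nontrivial finite-dimensional unitary representation of such a group is trivial by simplicity, so the representation is faithful. By Mal'cev's theorem (finitely generated linear groups are residually finite) the group would be residually finite, which is impossible for an infinite simple group.

## 5. Slices and the Fourier algebra

We now ask which groups are good. In Section 1 we took coefficients of $\delta(a)$ at group elements. The substitute is to apply functionals of $B$ to the second leg.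

**Slices.** Represent $A\subseteq B(K_A)$ and $B\subseteq B(K_B)$ in their universal representations. There every bounded functional is a vector functional $u=\langle\,\cdot\,\xi,\eta\rangle$ with $\|\xi\|\|\eta\|=\|u\|$. Then $M(A\otimes B)$ consists of the operators on $K_A\otimes K_B$ that multiply $A\otimes B$ into itself from both sides. For $\varphi=\langle\,\cdot\,k,l\rangle\in A^*$, $u=\langle\,\cdot\,\xi,\eta\rangle\in B^*$ and $m\in M(A\otimes B)$ let
$$(\varphi\otimes u)(m)=\langle m(k\otimes\xi),l\otimes\eta\rangle=\langle(\mathrm{id}\otimes u)(m)k,l\rangle=\langle(\varphi\otimes\mathrm{id})(m)\xi,\eta\rangle,$$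
which defines operators $(\mathrm{id}\otimes u)(m)$ on $K_A$ and $(\varphi\otimes\mathrm{id})(m)$ on $K_B$. For $m\in A\otimes B$ the value $(\varphi\otimes u)(m)$ depends only on $\varphi,u$. The same holds for $m\in M(A\otimes B)$, which is the strong limit of the bounded net $(mc_i)$ for an approximate unit $(c_i)$ of $A\otimes B$. Similarly $u(x)=\langle x\xi,\eta\rangle$ is defined for $x\in M(B)$, and for fixed $x$ the map $u\mapsto u(x)$ is a bounded functional on $B^*$. We have $\|(\mathrm{id}\otimes u)(m)\|\le\|u\|\|m\|$. The functionals $\varphi\otimes u$ separate points of $M(A\otimes B)$, because vectors $k\otimes\xi$ are total. The same applies to three tensor factors.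

For $b\in M(B)$ put $(b\cdot u)(x)=u(xb)$ and $(u\cdot b)(x)=u(bx)$. From the definition,
$$(\mathrm{id}\otimes u)(m(1\otimes b))=(\mathrm{id}\otimes b\cdot u)(m),\qquad(\mathrm{id}\otimes u)((1\otimes b)m)=(\mathrm{id}\otimes u\cdot b)(m).$$
By Cohen factorization $\xi=b\xi'$ with $b\in B$, so every $u\in B^*$ is $u=b\cdot v$ with $b\in B$, $v\in B^*$. Hence for $m\in\widetilde M(A\otimes B)$,
$$(\mathrm{id}\otimes u)(m)=(\mathrm{id}\otimes v)(m(1\otimes b))\in A .$$
Also $(\varphi\otimes\mathrm{id})(m)b=(\varphi\otimes\mathrm{id})(m(1\otimes b))\in B$, and the same from the other side, so $(\varphi\otimes\mathrm{id})(m)\in M(B)$.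

**The algebras $B(G)$ and $A(G)$.** A functional $u\in B^*$ gives the function $s\mapsto u(s)$ on $G$, and $u(f)=\int f(s)u(s)\,ds$ for $f\in L^1(G)$, so the function determines $u$. We write $B(G)=B^*$ (the Fourier–Stieltjes algebra). The product $gh=(g\otimes h)\circ\delta_G$ is the pointwise product on $G$, because $(g\otimes h)(s\otimes s)=g(s)h(s)$. The formula $(gh)(x)=(g\otimes h)(\delta_G(x))$ holds for $x\in M(B)$ too. The unit is $\varepsilon$. The Fourier algebra $A(G)$ is the set of functions $s\mapsto\langle\lambda_s\xi,\eta\rangle$ with $\xi,\eta\in L^2(G)$. It is a textbook fact that $A(G)$ is a norm-closed ideal of $B(G)$. It is stable under $u\mapsto b\cdot u$ and $u\mapsto u\cdot b$ for $b\in B$: replace $\xi$ by $\lambda(b)\xi$, respectively $\eta$ by $\lambda(b)^*\eta$. Put $C_r^*(G)=\lambda(B)$ and $J=\ker\lambda\subseteq B$. Then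
$$J=\{x\in B:u(x)=0\text{ for all }u\in A(G)\}.$$
For finite $G$, both $A(G)$ and $B(G)$ consist of all functions on $G$ and $J=0$. For $G=\mathbb Z$, $B(\mathbb Z)$ consists of the Fourier coefficients of complex measures on the circle and $A(\mathbb Z)$ of those of $L^1$-functions; again $J=0$, since $\lambda$ is faithful on $C^*(\mathbb Z)=C(\mathbb T)$.

**Slicing the coaction identity.** Let $(A,\delta)$ satisfy the standing hypotheses. For $a\in A$, $u\in B(G)$ and $\varphi\in A^*$ write
$$a_u=(\mathrm{id}\otimes u)\delta(a)\in A,\qquad x_{\varphi,a}=(\varphi\otimes\mathrm{id})\delta(a)\in M(B),$$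
so that $u(x_{\varphi,a})=\varphi(a_u)$ and $\|a_u\|\le\|u\|\|a\|$. For $m\in\widetilde M(A\otimes B)$, $h\in B^*$ and $\varphi\in A^*$ we claim
$$(\mathrm{id}\otimes\mathrm{id}\otimes h)\big((\delta\otimes\mathrm{id})(m)\big)=\delta\big((\mathrm{id}\otimes h)(m)\big),\tag{6}$$
$$(\varphi\otimes\mathrm{id}\otimes\mathrm{id})\big((\mathrm{id}\otimes\delta_G)(m)\big)=\delta_G\big((\varphi\otimes\mathrm{id})(m)\big).\tag{7}$$
For $m\in A\otimes B$ both are clear on elementary tensors and follow by continuity. In general, write $h=b\cdot k$ with $b\in B$. Since $(\delta\otimes\mathrm{id})(1\otimes b)=1\otimes1\otimes b$, the left side of (6) is $(\mathrm{id}\otimes\mathrm{id}\otimes k)\big((\delta\otimes\mathrm{id})(m(1\otimes b))\big)$, and $m(1\otimes b)\in A\otimes B$, so it equals $\delta((\mathrm{id}\otimes k)(m(1\otimes b)))=\delta((\mathrm{id}\otimes h)(m))$. For (7), multiply the left side on the right by $\delta_G(b)$, $b\in B$. The result is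
$$(\varphi\otimes\mathrm{id}\otimes\mathrm{id})\big((\mathrm{id}\otimes\delta_G)(m(1\otimes b))\big)=\delta_G\big((\varphi\otimes\mathrm{id})(m(1\otimes b))\big)=\delta_G\big((\varphi\otimes\mathrm{id})(m)\big)\delta_G(b),$$
and $\delta_G(B)(B\otimes B)$ spans a dense subspace of $B\otimes B$, so (7) follows.

Now apply $\varphi\otimes g\otimes h$ to (1) for a given $a$. By (6) and (7),
$$(\varphi\otimes g)\big(\delta(a_h)\big)=(gh)(x_{\varphi,a})\qquad(\varphi\in A^*,\ g,h\in B(G)).\tag{8}$$
With $h=\varepsilon$ the right side is $g(x_{\varphi,a})=(\varphi\otimes g)(\delta(a))$, so $\delta(a_\varepsilon)=\delta(a)$. By injectivity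
$$a_\varepsilon=a,\qquad\varepsilon(x_{\varphi,a})=\varphi(a).\tag{9}$$

For discrete $G$ and $\omega_t(s)=1_{\{s=t\}}=\langle\lambda_s\delta_e,\delta_t\rangle$, which is in $A(G)$, we have $g\omega_t=g(t)\omega_t$. So (8) says $\delta(a_{\omega_t})=a_{\omega_t}\otimes t$: the element $a_{\omega_t}$ is the homogeneous component of Section 1. The equation $a=\sum_ta_t$ of that section is, for finite $G$, the identity $a=a_\varepsilon$ with $\varepsilon=\sum_t\omega_t$. For infinite $G$ the function $\varepsilon=1$ need not be approximable by elements of $A(G)$ in a useful sense, and here lies the difficulty.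

## 6. Condition (2) in terms of $A(G)$

The following lemma (cf. Katayama) replaces (2) by a statement about the elements $a_u$.

**Lemma 1.** Let $(A,\delta)$ satisfy the standing hypotheses, and let $A_0=\overline{\operatorname{span}}\{a_u:a\in A,\ u\in A(G)\}$. Then (2) holds if and only if $A_0=A$.

*Proof.* Let $X=\overline{\operatorname{span}}\,\delta(A)(1\otimes B)\subseteq A\otimes B$.

**Step 1: (2) implies $A_0=A$.** We slice (2). Suppose $X=A\otimes B$ and let $0\neq u\in A(G)$. Then $(\mathrm{id}\otimes u)(\delta(a)(1\otimes b))=a_{b\cdot u}\in A_0$, since $b\cdot u\in A(G)$. By continuity $(\mathrm{id}\otimes u)(A\otimes B)\subseteq A_0$. Choosing $b$ with $u(b)=1$ we have $(\mathrm{id}\otimes u)(a\otimes b)=a$, so $A\subseteq A_0$.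

**Step 2: reduction of the converse to dense sets.** It suffices to show $A_0\otimes B\subseteq X$, and for this we choose convenient $u$ and $b$. If $\xi,\eta\in C_c(G)$, then $s\mapsto\langle\lambda_s\xi,\eta\rangle$ is in $A(G)\cap C_c(G)$, with support in $\operatorname{supp}(\eta)\operatorname{supp}(\xi)^{-1}$. Since $C_c(G)$ is dense in $L^2(G)$, $A(G)\cap C_c(G)$ is dense in $A(G)$. Taking $\xi,\eta\ge0$ nonzero with supports in small neighborhoods of the identity and normalizing the integral, we see that $A(G)\cap C_c(G)$ contains approximate identities of $L^1(G)$. Therefore the elements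
$$b=\int f(r)\,rb'\,dr\qquad(f\in A(G)\cap C_c(G),\ b'\in B)$$
span a dense subspace of $B$. As $\|a_u\|\le\|u\|\|a\|$ and $X$ is closed, it suffices to show $a_u\otimes b\in X$ for $a\in A$, $u\in A(G)\cap C_c(G)$ and $b$ of this form. Fix these.

**Step 3: an integral formula for $a_u\otimes b$.** In Section 1 we wrote $a_t\otimes r=\delta(a_t)(1\otimes t^{-1}r)$; here we integrate an analogue. Put $v_r(s)=u(s)f(sr)$. If $f(s)=\langle\lambda_s\xi,\eta\rangle$, then $f(sr)=\langle\lambda_s\lambda_r\xi,\eta\rangle$, so $s\mapsto f(sr)$ is in $A(G)$ and depends norm-continuously on $r$. Hence $v_r\in A(G)$ and $r\mapsto v_r$ is norm continuous. If $v_r\ne0$, there is $s\in\operatorname{supp}(u)$ with $sr\in\operatorname{supp}(f)$, so $r$ is in the compact set $\operatorname{supp}(u)^{-1}\operatorname{supp}(f)$. We claim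
$$a_u\otimes b=\int_G\delta(a_{v_r})(1\otimes rb')\,dr.\tag{10}$$
The integrand is norm continuous in $r$ with compact support and values in the closed subspace $X$, so (10) gives $a_u\otimes b\in X$.

**Step 4: proof of (10).** We test both sides with $\varphi\otimes g$, $\varphi\in A^*$, $g\in B(G)$; these functionals separate points. Put $x=x_{\varphi,a}$. The left side gives $\varphi(a_u)g(b)=u(x)g(b)$. On the right, (8) with $h=v_r$ gives
$$\int(\varphi\otimes(rb'\cdot g))\big(\delta(a_{v_r})\big)\,dr=\int\big((rb'\cdot g)\,v_r\big)(x)\,dr .$$
Since $w\mapsto w(x)$ is bounded on $B(G)$, it suffices to show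
$$g(b)\,u=\int(rb'\cdot g)\,v_r\,dr\quad\text{in }B(G).$$
The integral converges in norm, as $r\mapsto rb'\cdot g$ is norm continuous. Elements of $B(G)$ are determined by their values on $G$, and at $s\in G$ the right side is
$$\int g(srb')\,u(s)f(sr)\,dr=u(s)\int f(r)\,g(rb')\,dr=u(s)\,g(b)$$
by left invariance of Haar measure. $\square$

In Theorem A, $\lambda(p)=0$ gives $(e_1)_u=u(p)e_1=0$ for $u\in A(G)$, while $1_u=u(1)1$. So $A_0=\mathbb C1\ne A$, in accordance with Lemma 1.

## 7. The argument for amenable groups, and where it ends

By Hulanicki's theorem $G$ is amenable if and only if $\lambda$ is faithful on $C^*(G)$, that is, $J=0$. Let $G$ be amenable and $(A,\delta)$ satisfy the standing hypotheses. If (2) failed, then by Lemma 1 and the Hahn–Banach theorem there would be $0\ne\varphi\in A^*$ with $\varphi|_{A_0}=0$. For $a\in A$, $b,c\in B$ and $u\in A(G)$ put $w=c\cdot u\cdot b\in A(G)$, that is, $w(x)=u(bxc)$. Then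
$$u(bx_{\varphi,a}c)=w(x_{\varphi,a})=\varphi(a_w)=0,\tag{11}$$
so $bx_{\varphi,a}c\in J=0$. But $\varepsilon(bx_{\varphi,a}c)=\varepsilon(b)\varphi(a)\varepsilon(c)$ by (9), which is nonzero for suitable $a,b,c$. This is a contradiction, so amenable groups are good.

For nonamenable $G$ the argument stops at the words "$J=0$": we only learn that the elements $bx_{\varphi,a}c$ lie in $J$. In the situation of Theorem A, with $\varphi(e_1)=1$ and $\varphi(e_0)=-1$, we get $x_{\varphi,1}=0$ and $x_{\varphi,e_1}=p$, an element of $J$ with $\varepsilon(p)=1$. The way forward is to keep these elements: the closed ideal they generate is a nonzero ideal inside $J$ that is stable under $\delta_G$ in a suitable sense. In the converse direction such an ideal, with a unit adjoined, carries a counterexample.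

## 8. Goodness and $\delta_G$-stable ideals in $\ker\lambda$

**Theorem B.** $G$ is not good if and only if there is a nonzero closed ideal $I\subseteq J=\ker\lambda$ of $C^*(G)$ with
$$\delta_G(I)\,(1\otimes C^*(G))\subseteq I\otimes C^*(G).\tag{12}$$
In that case $A=I+\mathbb C1\subseteq M(C^*(G))$ with $\delta=\delta_G|_A$ is a counterexample.

In Theorem A one takes $I=\mathbb Cp$: then $\delta_G(p)(1\otimes b)=\varepsilon(b)\,p\otimes p$, and $A=\mathbb Cp+\mathbb C1$ is $\mathbb C^2$ with $e_1=p$. Adjoining the unit matters: on $\mathbb Cp$ alone, $p\mapsto p\otimes p$ is degenerate, since $(p\otimes p)(p\otimes B)=\mathbb C\,p\otimes p\neq p\otimes B$.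

### From an ideal to a counterexample

Let $0\neq I\subseteq J$ satisfy (12). Closed ideals are self-adjoint, so adjoints give $(1\otimes B)\delta_G(I)\subseteq I\otimes B$. As $I$ is a closed ideal of $M(B)$, $A=I+\mathbb C1$ is a unital $C^*$-algebra. Moreover $1\notin I$ because $\lambda(I)=0$ and $\lambda(1)=1$. Thus $A\neq\mathbb C1$, as $I\ne 0$.

**Step 1: $\delta$ maps into $\widetilde M(A\otimes B)$.** A priori $\delta_G(a)$ is a multiplier of $B\otimes B$, so this has to be explained. View $A\otimes B\subseteq M(B\otimes B)$. For $a\in A$ let $m=\delta_G(a)$. By (12) for $a\in I$, and trivially for $a=1$, we have $m(1\otimes B)\cup(1\otimes B)m\subseteq A\otimes B$. Since $a'\otimes b=(1\otimes b)(a'\otimes1)=(a'\otimes 1)(1\otimes b)$, it follows that $m(A\otimes B)\subseteq A\otimes B$ and $(A\otimes B)m\subseteq A\otimes B$. So $m$ defines a multiplier of $A\otimes B$, which lies in $\widetilde M(A\otimes B)$ and is what we call $\delta(a)$. The passage from $m$ to this multiplier is a homomorphism. It is injective: $m(1\otimes B)=0$ implies $m(B\otimes B)=0$ and $m=0$.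

**Step 2: injectivity and nondegeneracy.** Since $\delta_G$ is injective on $M(B)$, $\delta$ is injective by Step 1. It is unital, hence nondegenerate as a homomorphism.

**Step 3: (1) holds.** We compare with the coassociativity of $\delta_G$ in $M(B\otimes B\otimes B)\supseteq A\otimes B\otimes B$. Fix $a\in A$. For $n\in A\otimes B$ and $b\in B$,
$$(\delta\otimes\mathrm{id})(n)(1\otimes b\otimes1)=(\delta_G\otimes\mathrm{id})(n)(1\otimes b\otimes1)\in A\otimes B\otimes B,$$
because for $n=a'\otimes d$ both sides are $\delta_G(a')(1\otimes b)\otimes d$. With $n=\delta(a)(1\otimes d)=\delta_G(a)(1\otimes d)$ this gives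
$$(\delta\otimes\mathrm{id})(\delta(a))(1\otimes b\otimes d)=(\delta_G\otimes\mathrm{id})(\delta_G(a))(1\otimes b\otimes d).$$
Similarly, for $n\in A\otimes B$ and $c\in B\otimes B$ the product $(\mathrm{id}\otimes\delta_G)(n)(1\otimes c)$ is the same whether formed in $M(A\otimes B\otimes B)$ or in $M(B\otimes B\otimes B)$: for $n=a'\otimes b'$ it is $a'\otimes\delta_G(b')c$. With $n=\delta(a)(1\otimes b)$ we get
$$(\mathrm{id}\otimes\delta_G)(\delta(a))(1\otimes\delta_G(b)c)=(\mathrm{id}\otimes\delta_G)(\delta_G(a))(1\otimes\delta_G(b)c).$$
Here the left side is formed over $A$ and the right side over $B$. The elements $\delta_G(b)c$ span a dense subspace of $B\otimes B$, so $\delta_G(b)c$ may be replaced by any element of $B\otimes B$. By coassociativity of $\delta_G$, the two sides of (1) agree after multiplication by $1\otimes B\otimes B$. Then they agree after multiplication by $(1\otimes B\otimes B)(A\otimes1\otimes1)$, which spans a dense subspace of $A\otimes B\otimes B$, so they are equal.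

**Step 4: (2) fails.** We compute $A_0$. Let $y\in I$, $u\in A(G)$. The slice $y_u=(\mathrm{id}\otimes u)\delta_G(y)$ lies in $I\subseteq B$, because it is a slice of an element of $I\otimes B$. For $v\in B^*$ we have $v(y_u)=(vu)(y)=0$, since $vu\in A(G)$ and $y\in J$. So $y_u=0$. Also $1_u=u(1)1$. Hence $A_0\subseteq\mathbb C1\ne A$, and (2) fails by Lemma 1.

### From a counterexample to an ideal

Let $(A,\delta)$ satisfy the standing hypotheses but not (2). By Lemma 1 there is $0\ne\varphi\in A^*$ with $\varphi|_{A_0}=0$. Write $x_a=x_{\varphi,a}\in M(B)$ and let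
$$I=\overline{\operatorname{span}}\{bx_ac:a\in A;\ b,c\in B\},$$
a closed ideal of $B$.

**Step 1: $0\neq I\subseteq J$.** This is the computation of Section 7. By (9), $\varepsilon(bx_ac)=\varepsilon(b)\varphi(a)\varepsilon(c)$ is nonzero for suitable $a,b,c$. By (11), $u(bx_ac)=0$ for $u\in A(G)$, so $bx_ac\in J$.

**Step 2: $\delta_G(x_a)(B\otimes B)\subseteq I\otimes B$.** This is where (1) is used to show stability. First, $x_ac\in B$ for $c\in B$, and $x_ac=\lim_ib_ix_ac\in I$ for an approximate unit $(b_i)$ of $B$. For $c,d\in B$, (7) and (1) give
$$\delta_G(x_a)(c\otimes d)=(\varphi\otimes\mathrm{id}\otimes\mathrm{id})\Big((\delta\otimes\mathrm{id})\big(\delta(a)(1\otimes d)\big)(1\otimes c\otimes1)\Big).$$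
Here $\delta(a)(1\otimes d)\in A\otimes B$ is a norm limit of finite sums $\sum_ia_i\otimes d_i$. Inserting such a sum on the right gives
$$\sum_i(\varphi\otimes\mathrm{id})\big(\delta(a_i)(1\otimes c)\big)\otimes d_i=\sum_ix_{a_i}c\otimes d_i\in I\otimes B,$$
and these values converge in norm to $\delta_G(x_a)(c\otimes d)$. So $\delta_G(x_a)(c\otimes d)\in I\otimes B$, and the claim follows by linearity and continuity.

**Step 3: (12) holds.** We pass from $x_a$ to the generators of $I$. For $b,c,d\in B$,
$$\delta_G(bx_ac)(1\otimes d)=\delta_G(b)\,\delta_G(x_a)\,\big[\delta_G(c)(1\otimes d)\big].$$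
The bracket is in $B\otimes B$ by (3). By Step 2 the product is in $M(B\otimes B)(I\otimes B)$, which is contained in $I\otimes B$ because $I\otimes B$ is a closed ideal of $B\otimes B$ and hence an ideal of $M(B\otimes B)$. By linearity and continuity (12) holds. $\blacksquare$

## 9. Good groups and groups that are not good

For discrete $G$, the *factorization property of Kirchberg* says that $s\otimes t\mapsto1_{\{s=t\}}$ defines a state on $C^*(G)\otimes C^*(G)$. A finite group has it: the state is the vector state at $\delta_e$ of the representation $s\otimes t\mapsto\lambda(s)\rho(t)$, where $\rho(t)\delta_r=\delta_{rt^{-1}}$, because $\lambda(s)\rho(t)\delta_e=\delta_{st^{-1}}$. A discrete group is *residually amenable* if the normal subgroups with amenable quotient intersect in $\{e\}$, and *residually finite* if those with finite quotient do. For example, $SL_3(\mathbb Z)$ is residually finite, by reduction modulo $n$. A locally compact group $G$ with identity component $G_0$ is *almost connected* if $G/G_0$ is compact.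

**Theorem C.**
1. Amenable groups are good.
2. Every discrete group with Kirchberg's factorization property is good, i.e. every discrete $G$ such that $s\otimes t\mapsto1_{\{s=t\}}$ defines a state $\omega$ on $C^*(G)\otimes C^*(G)$. In particular all residually amenable (e.g. residually finite) discrete groups are good.
3. Closed subgroups of good groups are good.
4. If $G$ contains a closed nonamenable subgroup $H$ with $C_r^*(H)$ nuclear, then $G$ is not good. The same holds if $G$ contains a closed subgroup $H$ as in Theorem A.
5. A second countable almost connected group is good if and only if it is amenable. The same equivalence holds for second countable type I groups.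

### Amenable groups

If $G$ is amenable, then $J=0$ by Hulanicki's theorem, so there is no nonzero ideal as in Theorem B. (This is the argument of Section 7.)

### The factorization property

**Step 1: $\omega$ excludes all ideals in Theorem B.** Let $G$ be discrete with a state $\omega$ as in (2) of Theorem C. Then $B$ is unital and contains $G$. For $x\in B$, $t\in G$,
$$\omega(x\otimes t)=\langle\lambda(x)\delta_e,\delta_t\rangle,$$
since for $x=s$ both sides are $1_{\{s=t\}}$. Hence $\omega$ vanishes on $J\otimes B$. Also $\omega\circ\delta_G=\varepsilon$, since both are $1$ on each $s\in G$. Suppose $I\subseteq J$ is a closed ideal with (12). For $y\in I$, (12) gives $\delta_G(y)\in I\otimes B\subseteq J\otimes B$, so $\varepsilon(y)=\omega(\delta_G(y))=0$. Thus $\varepsilon(I)=0$, and then $y=(\varepsilon\otimes\mathrm{id})\delta_G(y)\in(\varepsilon\otimes\mathrm{id})(I\otimes B)=0$ for every $y\in I$. So $I=0$, and $G$ is good by Theorem B.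

**Step 2: residually amenable groups have such a state.** We obtain $\omega$ as a limit over amenable quotients. Let $\mathcal N$ be the set of normal subgroups $N$ of $G$ with $G/N$ amenable. If $N_1,N_2\in\mathcal N$, then $G/(N_1\cap N_2)$ embeds in the amenable group $G/N_1\times G/N_2$, so $N_1\cap N_2\in\mathcal N$. Thus $\mathcal N$ is directed downwards, and $\bigcap\mathcal N=\{e\}$ by hypothesis. Let $N\in\mathcal N$ and $Q=G/N$. The commuting representations $\lambda_Q$ and $\rho_Q$ define a representation of the maximal tensor product of $C^*(Q)$ with itself. As $Q$ is amenable, $C^*(Q)$ is nuclear (Lance), so this is a representation of $C^*(Q)\otimes C^*(Q)$. Compose the quotient map $B\otimes B\to C^*(Q)\otimes C^*(Q)$ with this representation and the vector state at $\delta_e\in\ell^2(Q)$. Since $\lambda_Q(q)\rho_Q(q')\delta_e=\delta_{qq'^{-1}}$, the result is a state $\omega_N$ on $B\otimes B$ with $\omega_N(s\otimes t)=1_{\{sN=tN\}}$. Let $\omega$ be a weak* cluster point of $(\omega_N)$ as $N$ decreases; it is a state because $B\otimes B$ is unital. We have $\omega(s\otimes s)=1$. If $s\ne t$, choose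 $N_0\in\mathcal N$ with $s^{-1}t\notin N_0$. Then $\omega_N(s\otimes t)=0$ for all $N\subseteq N_0$ in $\mathcal N$, and $\omega(s\otimes t)=0$. Residually finite groups are residually amenable because finite groups are amenable.

### Closed subgroups

Let $H\le G$ be closed and let $i:C^*(H)\to M(C^*(G))$ be the integrated form of $h\mapsto h$, a nondegenerate homomorphism. Checking on $h\in H$ we get $\delta_G\circ i=(i\otimes i)\circ\delta_H$ and $\varepsilon_G\circ i=\varepsilon_H$. Suppose $(A,\delta)$ satisfies the standing hypotheses for $H$ but not (2). We show that $\delta'=(\mathrm{id}\otimes i)\circ\delta$ does the same for $G$, so that $G$ is not good.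

**Step 1: $\delta'$ maps into $\widetilde M(A\otimes C^*(G))$.** By Cohen factorization each $b\in C^*(G)$ is $b=i(c)b'$ with $c\in C^*(H)$, $b'\in C^*(G)$. Then
$$\delta'(a)(1\otimes b)=(\mathrm{id}\otimes i)\big(\delta(a)(1\otimes c)\big)(1\otimes b')\in A\otimes C^*(G),$$
because $\delta(a)(1\otimes c)\in A\otimes C^*(H)$ and $(\mathrm{id}\otimes i)(a'\otimes c')(1\otimes b')=a'\otimes i(c')b'$. The other side is similar, with $b=b'i(c)$.

**Step 2: slices of $\delta'$.** We need these for injectivity and for $A_0$. For $u\in C^*(G)^*$,
$$(\mathrm{id}\otimes u)\delta'(a)=(\mathrm{id}\otimes u\circ i)\delta(a),\tag{13}$$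
and $u\circ i$ is, as a function on $H$, the restriction $u|_H$. Indeed, write $u=b\cdot v$ and $b=i(c)b'$, so that $u=i(c)\cdot v'$ with $v'=b'\cdot v$. Then
$$(\mathrm{id}\otimes u)\delta'(a)=(\mathrm{id}\otimes v')\big((\mathrm{id}\otimes i)(\delta(a)(1\otimes c))\big)=(\mathrm{id}\otimes v'\circ i)\big(\delta(a)(1\otimes c)\big)=(\mathrm{id}\otimes c\cdot(v'\circ i))\delta(a),$$
and $(c\cdot(v'\circ i))(y)=v'(i(y)i(c))=u(i(y))$.

**Step 3: the standing hypotheses.** Composition of nondegenerate homomorphisms shows that $\delta'$ is nondegenerate. With $u=\varepsilon_G$ in (13) and (9) for $H$ we get $(\mathrm{id}\otimes\varepsilon_G)\delta'(a)=(\mathrm{id}\otimes\varepsilon_H)\delta(a)=a$, so $\delta'$ is injective. For (1), the nondegenerate homomorphisms $(\delta'\otimes\mathrm{id})(\mathrm{id}\otimes i)$ and $(\mathrm{id}\otimes i\otimes i)(\delta\otimes\mathrm{id})$ agree on $a\otimes c$, where both give $\big((\mathrm{id}\otimes i)\delta(a)\big)\otimes i(c)$. Hence they are equal, also on multipliers, and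
$$(\delta'\otimes\mathrm{id})\delta'=(\mathrm{id}\otimes i\otimes i)(\delta\otimes\mathrm{id})\delta=(\mathrm{id}\otimes i\otimes i)(\mathrm{id}\otimes\delta_H)\delta=(\mathrm{id}\otimes\delta_G)(\mathrm{id}\otimes i)\delta=(\mathrm{id}\otimes\delta_G)\delta'.$$

**Step 4: (2) fails for $\delta'$.** For $u\in A(G)$ we have $u|_H\in A(H)$ (Herz). By (13), the space $A_0$ for $\delta'$ is contained in the space $A_0$ for $\delta$, which is not $A$ by Lemma 1. Again by Lemma 1, (2) fails for $\delta'$.

### Nuclear reduced $C^*$-algebras

By part 3, a group with a closed subgroup that is not good is not good. Groups as in Theorem A are not good by that theorem, which proves the second claim of part 4. For the first it suffices to treat $G=H$ nonamenable with $C_r^*(G)$ nuclear. Then $J\neq0$ by Hulanicki's theorem. We check (12) for $I=J$ and apply Theorem B.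

**Step 1: $\delta_G(J)(1\otimes B)\subseteq\ker(\lambda\otimes\mathrm{id})$.** This is Fell's absorption principle and needs no nuclearity. Let $B\subseteq B(K)$ be a faithful nondegenerate representation and define the unitary $W$ on $L^2(G)\otimes K=L^2(G,K)$ by $(W\xi)(t)=t\,\xi(t)$. Then
$$\big(W(\lambda_s\otimes1)W^*\xi\big)(t)=t\,(s^{-1}t)^{-1}\,\xi(s^{-1}t)=s\,\xi(s^{-1}t),$$
so $\lambda_s\otimes s=W(\lambda_s\otimes1)W^*$. Integrating, $(\lambda\otimes\mathrm{id})\delta_G(x)=W(\lambda(x)\otimes1)W^*$ for $x\in B$, and this vanishes for $x\in J$. Since $\delta_G(J)(1\otimes B)\subseteq B\otimes B$ by (3), it lies in the kernel of $\lambda\otimes\mathrm{id}:B\otimes B\to C_r^*(G)\otimes B$.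

**Step 2: this kernel is $J\otimes B$.** Here nuclearity is used. Clearly $J\otimes B$ is contained in the kernel. The quotient $(B\otimes B)/(J\otimes B)$ is generated by the image of $B\odot B$, which factors through $(B/J)\odot B=C_r^*(G)\odot B$. The seminorm obtained on $C_r^*(G)\odot B$ dominates the minimal norm, because $\lambda\otimes\mathrm{id}$ factors through the quotient. So it is a $C^*$-norm, and by nuclearity of $C_r^*(G)$ it is the minimal norm. Hence $(B\otimes B)/(J\otimes B)\to C_r^*(G)\otimes B$ is isometric, and $\ker(\lambda\otimes\mathrm{id})=J\otimes B$. With Step 1, (12) holds for $I=J$.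

Nonamenability alone would not suffice here. For $G=\mathbb F_2$, Step 1 holds and $J\ne0$, but $\mathbb F_2$ is residually finite, so by part 2 no nonzero closed ideal $I\subseteq J$ satisfies (12). In particular $\delta_G(J)(1\otimes B)\not\subseteq J\otimes B$, and the kernel in Step 2 is strictly larger than $J\otimes B$.

### Almost connected and type I groups

Amenable groups are good by part 1. Let $G$ be second countable, almost connected and nonamenable. Its identity component $G_0$ is closed with $G/G_0$ compact, hence amenable. An extension of amenable groups is amenable, so $G_0$ is not amenable. By Connes (*Ann. of Math.* 104 (1976), Cor. 6.9), $C^*(G_0)$ is nuclear, and so is its quotient $C_r^*(G_0)$. By part 4, $G$ is not good.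

If $G$ is second countable, type I and nonamenable, then $C^*(G)$ is a type I $C^*$-algebra, hence nuclear, and so is its quotient $C_r^*(G)$. Again part 4, with $H=G$, shows that $G$ is not good. $\blacksquare$

Thus $SL_2(\mathbb R)$ and $SL_3(\mathbb R)$ are not good, while their lattices $SL_2(\mathbb Z)$ and $SL_3(\mathbb Z)$ are good, being residually finite, as are the free groups $\mathbb F_n$. In particular goodness is not equivalent to amenability. For a given $G$, condition (2) is automatic exactly when $\ker\lambda$ contains no nonzero closed ideal $I$ satisfying (12). No description of this condition in purely group-theoretic terms is claimed here beyond the classes in Theorem C.
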